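\title{Parabolic arcs whose lower envelope has complexity $\Omega(n\,2^{\alpha(n)})$}

\begin{abstract}
The lower envelope of $n$ parabolic arcs is described by a Davenport--Schinzel sequence of order $4$, so it has $O(n\,2^{\alpha(n)})$ pieces, where $\alpha$ is the inverse Ackermann function. We show that this bound is attained: for every $n\ge 64$ there are $n$ parabolic arcs whose lower-envelope sequence has length at least $\frac1{32}\,n\,2^{\alpha(n)}$. The construction realizes a recursion of Agarwal--Sharir--Shor type in which all local patterns are kept nearly congruent modulo affine functions. The leading coefficients can be taken arbitrarily close to two prescribed values, although $\Omega(2^{\alpha(n)}/\alpha(n))$ distinct values are necessary, and the same lower bound holds for arcs of circles of nearly unit radius.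
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Envelope sequences}
A \emph{parabolic arc} is the graph of a polynomial $f(x)=ax^2+bx+c$ with real coefficients ($a=0$ is allowed) over a closed interval of positive length, its \emph{domain}. We use one letter for an arc and for its polynomial, which is defined on all of $\mathbb R$. Let $\gamma_1,\dots,\gamma_n$ be parabolic arcs on pairwise distinct graphs, that is, with pairwise distinct polynomials, so that any two of them meet in at most two points. Their \emph{lower envelope} is the pointwise minimum, taken at each $x$ over the arcs defined at $x$. Call $x$ a \emph{breakpoint} if some arc begins or ends at $x$ or two arcs meet over $x$. There are finitely many breakpoints, and removing them from the union of the domains leaves finitely many maximal open intervals, the \emph{cells}. Over a cell the set of defined arcs is constant and no two of them meet, so one and the same arc is the unique minimum throughout the cell. The \emph{envelope sequence} lists the indices of these arcs, one per cell, from left to right, with consecutive repetitions merged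 into one. Its length counts the pieces seen by an observer far below the arcs. The definition applies verbatim to graphs of continuous functions over closed intervals, provided any two meet in finitely many points; we call these \emph{arcs}.

An \emph{$(n,s)$-Davenport--Schinzel sequence}, or a sequence \emph{of order $s$}, is a sequence over $\{1,\dots,n\}$ with no two equal adjacent symbols and no alternating subsequence $a\,b\,a\,b\cdots$ of length $s+2$ with $a\ne b$. Its maximum length is $\lambda_s(n)$. These sequences bound envelopes from above.

\begin{lemma}\label{lem:upper}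
Suppose that any two of $n$ arcs meet in at most $s$ points. Then their envelope sequence has order $s+2$. If all arcs have the same domain, it has order $s$.
\end{lemma}

\begin{proof}
Let $a\,b\,a\,b\cdots$ be an alternating subsequence of length $l$, and pick points $x_1<\dots<x_l$ in corresponding cells. One of the two arcs is defined at $x_1$ and the other at $x_2$; one is defined at $x_{l-1}$ and the other at $x_l$. Domains are intervals, so both arcs are defined on $[x_2,x_{l-1}]$. The difference $a-b$ is nonzero and alternates in sign along the $l-2$ points $x_2,\dots,x_{l-1}$, which gives $l-3$ intersection points. Hence $l\le s+3$. If the domains coincide, all $l$ points can be used, and $l\le s+1$.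
\end{proof}

For two parabolic arcs the alternation of length $5$ allowed by the lemma occurs: the constant $0$ over $[-3,3]$ and $1-x^2$ over $[-2,2]$ give the sequence $a\,b\,a\,b\,a$.

For $n$ parabolas over a common interval the sequence has order $2$, and its length is linear:
\begin{equation}\label{eq:lambda2}
\lambda_2(n)\le 2n-1 .
\end{equation}
Indeed, if no symbol repeats there is nothing to prove. Otherwise take two equal symbols $a$ at minimal distance. Some $b\neq a$ lies between them; it does not occur twice between them by minimality, and it does not occur elsewhere since $a\,b\,a\,b$ and $b\,a\,b\,a$ are forbidden. Deleting $b$, and one of its neighbors if they are equal, removes one symbol from the alphabet and at most two terms, and \eqref{eq:lambda2} follows by induction.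

Endpoints raise the order by two, and the bounds become superlinear. Let $\alpha_1(n)=\lceil n/2\rceil$, and for $k\ge2$ let $\alpha_k(n)=0$ if $n\le1$ and $\alpha_k(n)=1+\alpha_k(\alpha_{k-1}(n))$ otherwise. Thus $\alpha_2(n)=\lceil\log_2n\rceil$ and $\alpha_3(n)=\log^*n$. The \emph{inverse Ackermann function} is $\alpha(n)=\min\{k:\alpha_k(n)\le3\}$. It is known that
\begin{equation}\label{eq:known}
\lambda_3(n)=\Theta(n\,\alpha(n)),\qquad \lambda_4(n)=\Theta(n\,2^{\alpha(n)}).
\end{equation}
Line segments meet pairwise at most once, so their envelope sequences have length at most $\lambda_3(n)$, and a known construction of $n$ segments gives length $\Omega(n\,\alpha(n))$. Parabolic arcs are the next case: the upper bound is $\lambda_4(n)$, and it is posed as an open problem in \cite{notes} to construct $n$ parabolic arcs whose envelope sequence has length $\Omega(n\,2^{\alpha(n)})$. Precisely: is there a constant $c>0$ such that for all large $n$ some $n$ parabolic arcs on pairwise distinct graphs have an envelope sequence of length at least $c\,n\,2^{\alpha(n)}$?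

The analogy with segments suggests that the answer is yes. A count of parameters suggests caution: an average arc must surface about $2^{\alpha(n)}$ times, each time in a prescribed order relative to its neighbors, and its polynomial has three coefficients. There is also a genuine obstruction nearby. If all arcs have the same leading coefficient $a$, subtracting $ax^2$ turns them into segments, and only $O(n\,\alpha(n))$ is possible.

\subsection*{Results}

\begin{theorem}\label{thm:main}
For every $n\ge64$ there are $n$ parabolic arcs on pairwise distinct graphs whose envelope sequence has length at least $\frac1{32}\,n\,2^{\alpha(n)}$.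
\end{theorem}

The proof uses only the definitions above. Together with Lemma~\ref{lem:upper} for $s=2$ and with \eqref{eq:known}, it determines the order of magnitude.

\begin{corollary}\label{cor:tight}
The maximum length of the envelope sequence of $n$ parabolic arcs on pairwise distinct graphs is $\Theta(\lambda_4(n))=\Theta(n\,2^{\alpha(n)})$.
\end{corollary}

Two leading coefficients suffice up to an arbitrarily small error, but not exactly.

\begin{theorem}\label{thm:curv}
\begin{itemize}
\item[(i)] For any reals $a_1<a_2$, any $\eta>0$ and any $n\ge64$, the arcs in Theorem~\ref{thm:main} can be chosen so that every leading coefficient is within $\eta$ of $a_1$ or of $a_2$.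
\item[(ii)] If $n$ parabolic arcs on pairwise distinct graphs have at most $K$ distinct leading coefficients, their envelope sequence has length $O(K\,n\,\alpha(n))$. Hence arcs that attain length $\Omega(n\,2^{\alpha(n)})$ have $\Omega(2^{\alpha(n)}/\alpha(n))$ distinct leading coefficients.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:circ}
For every $\eta>0$ and $n\ge64$ there are $n$ arcs of lower semicircles, lying on distinct circles with radii in $[1,1+\eta]$, whose envelope sequence has length at least $\frac1{32}\,n\,2^{\alpha(n)}$.
\end{theorem}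

Two distinct circles meet at most twice, so by Lemma~\ref{lem:upper} and \eqref{eq:known} Theorem~\ref{thm:circ} is optimal up to the constant.

The building block is a \emph{fan}, a group of $m$ arcs that appear on the envelope in the order $1,2,\dots,m,\dots,2,1$ (Section~\ref{sec:fans}). We construct families in which every arc belongs to $2^k$ fans, by a recursion of Agarwal--Sharir--Shor type on the pair $(k,m)$. Section~\ref{sec:example} shows on four arcs how three coefficients can serve many fans. Section~\ref{sec:config} sets up the inductive statement, Section~\ref{sec:step} proves it, Section~\ref{sec:growth} compares the number of arcs with the Ackermann hierarchy, and Section~\ref{sec:var} proves Theorems~\ref{thm:curv} and~\ref{thm:circ}.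

\section{Witnesses and fans}\label{sec:fans}

We never determine an envelope completely; we only certify it at finitely many points. In a finite family of labeled arcs, a point $w$ is a \emph{witness} for the arc $a$ if $w$ lies in the interior of the domain of $a$ and $a(w)<b(w)$ for every other arc $b$ defined at $w$. A \emph{witness list} consists of witnesses $w_1<\dots<w_N$ for arcs $a_1,\dots,a_N$, and a \emph{change} is an index $i$ with $a_i\ne a_{i+1}$. These notions make sense even if some arcs lie on the same graph.

\begin{lemma}\label{lem:witness}
\begin{itemize}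
\item[(i)] If any two of the arcs meet in finitely many points and there is a witness list with $M$ changes, then the envelope sequence has length at least $M+1$.
\item[(ii)] Given a finite family of labeled parabolic arcs and a witness list, one can add constants to the polynomials so that they become pairwise distinct and the witness list remains one.
\end{itemize}
\end{lemma}

\begin{proof}
(i) An arc not defined at $w_i$ is not defined near $w_i$, because its domain is closed; an arc defined at $w_i$ stays above $a_i$ near $w_i$ by continuity; and $a_i$ is defined near $w_i$. So $a_i$ is the unique minimum on a neighborhood of $w_i$. Choose these neighborhoods disjoint and pick in each a point $w_i'$ that is not a breakpoint. The cell of $w_i'$ has minimum $a_i$. For each change $i$ the envelope sequence passes to a new symbol between $w_i'$ and $w_{i+1}'$, which gives $M$ distinct passages.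

(ii) The witness conditions are finitely many strict inequalities, so they survive all sufficiently small constants. Choose the constants one after another, each time avoiding the finitely many values that would reproduce an earlier polynomial.
\end{proof}

For $s>0$ put
\[
\varphi_s(x)=\frac{x^2+s^2}{2s}.
\]
These are even functions, and expanding both sides gives, for $\sigma\in\{-1,1\}$ and $s,s'>0$,
\begin{equation}\label{eq:phi}
\varphi_s(x)-\sigma x=\frac{(\sigma x-s)^2}{2s},\qquad
\varphi_s(x)-\varphi_{s'}(x)=\frac{s-s'}2\Bigl(1-\frac{x^2}{ss'}\Bigr).
\end{equation}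
The first identity says that $\varphi_s$ lies above the graph of $|x|$ and touches it exactly at $x=\pm s$. Consequently
\begin{equation}\label{eq:gap}
\varphi_{s'}(\pm s)-\varphi_s(\pm s)=\frac{(s-s')^2}{2s'} ,
\end{equation}
and for $s_1>\dots>s_m>0$ the points $-s_1<\dots<-s_m<s_m<\dots<s_1$ are witnesses for $\varphi_{s_1},\dots,\varphi_{s_m},\varphi_{s_m},\dots,\varphi_{s_1}$ over any interval containing them in its interior (Figure~\ref{fig:fan}). This list has $2m-2$ changes, so the bound \eqref{eq:lambda2} is attained by parabolas. This family is the \emph{model fan of shape $(s_1,\dots,s_m)$}. Translating it horizontally, reflecting it in a vertical line, or adding one affine function to all members does not affect which member is lowest, and all fans below are small perturbations of such images of a model fan.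

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[dashed] (-5,5)--(0,0)--(5,5);
\draw[gray,domain=-3:3,samples=40] plot (\x,{(\x*\x+1)/2});
\draw[gray,domain=-4:4,samples=40] plot (\x,{(\x*\x+4)/4});
\draw[gray,domain=-5:5,samples=40] plot (\x,{(\x*\x+16)/8});
\draw[very thick,domain=-1.414:1.414,samples=20] plot (\x,{(\x*\x+1)/2});
\draw[very thick,domain=1.414:2.828,samples=12] plot (\x,{(\x*\x+4)/4});
\draw[very thick,domain=-2.828:-1.414,samples=12] plot (\x,{(\x*\x+4)/4});
\draw[very thick,domain=2.828:5,samples=12] plot (\x,{(\x*\x+16)/8});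
\draw[very thick,domain=-5:-2.828,samples=12] plot (\x,{(\x*\x+16)/8});
\foreach \s in {1,2,4} {\fill (\s,\s) circle (2.5pt); \fill (-\s,\s) circle (2.5pt);}
\node[above] at (0,0.45) {$\varphi_1$};
\node[above] at (0,0.98) {$\varphi_2$};
\node[above] at (0,2) {$\varphi_4$};
\end{tikzpicture}
\caption{The model fan of shape $(4,2,1)$. Each parabola $\varphi_s(x)=(x^2+s^2)/(2s)$ touches the graph of $|x|$ (dashed) at $x=\pm s$ (dots). The lower envelope (thick) shows $\varphi_4,\varphi_2,\varphi_1,\varphi_2,\varphi_4$ from left to right.}
\label{fig:fan}
\end{figure}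

\section{Four arcs, each in two fans}\label{sec:example}

If $n$ arcs form fans of size two and every arc belongs to $2^k$ of them, there are $2^{k-1}n$ fans with two changes each. So the task is to make arcs belong to many fans. Here is the first nontrivial case: four arcs and four fans of shape close to $(2,1)$.

A single parabola is the outer member of as many fans as we like. Take $c(t)=t^2/4$. For any $t_0$ we have $c(t)=\varphi_2(t-t_0)+L(t)$ with the affine function $L(t)=t_0^2/4-1+\frac{t_0}2(t-t_0)$. Choose the centers $t_1=-6$ and $t_2=6$, with $L_1(t)=8-3(t+6)$ and $L_2(t)=8+3(t-6)$. The inner members that complete these two fans are $\beta_i(t)=L_i(t)+\varphi_1(t-t_i)$, that is,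
\[
\beta_1(t)=\tfrac12(t+3)^2+4,\qquad \beta_2(t)=\tfrac12(t-3)^2+4 .
\]
By \eqref{eq:phi}, $\beta_i(t)-c(t)=\frac14(t-t_i)^2-\frac12$. So at $t=-8,-6,0,6,8$ the lowest of the three parabolas is $c,\beta_1,c,\beta_2,c$; at these points $c$ differs from each $\beta_i$ by at least $\frac12$, and at $t=\pm6$ the two $\beta_i$ differ by $36$.

Now $c$ lies in two fans, but each $\beta_i$ lies in one. We want two arcs $b_1,b_2$ that look like $\beta_1,\beta_2$ at \emph{two} places, and a copy of $c$ at each place. A model fan provides this, because each member touches the graph of $|z|$ on both sides. Let $u_1=-3$, $u_2=3$ be the vertices of $\beta_1,\beta_2$, let $\varepsilon=1/400$, and put $S_i=1-\varepsilon u_i$. Look at $\varphi_{S_i}$ near $z=\sigma\in\{-1,1\}$ through the substitution $z=\sigma(1-\varepsilon t)$. Since $\sigma z-S_i=-\varepsilon(t-u_i)$, the first identity in \eqref{eq:phi} gives for $b_i=\varphi_{S_i}+4\varepsilon^2$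
\[
\frac{b_i(z)-\sigma z}{\varepsilon^2}=\frac{(t-u_i)^2}{2S_i}+4=\beta_i(t)+\frac{(t-u_i)^2}2\Bigl(\frac1{S_i}-1\Bigr).
\]
For $|t|\le8$ the last term has absolute value at most $\frac{121}2\cdot\frac{3\varepsilon}{1-3\varepsilon}<\frac12$. The copy of $c$ near $z=\sigma$ is the arc $a_\sigma$ with $(a_\sigma(z)-\sigma z)/\varepsilon^2=c(t)$, namely $a_\sigma(z)=\sigma z+\frac14(1-\sigma z)^2=\frac14(1+\sigma z)^2$, taken over $|z-\sigma|\le10\varepsilon$. Let $b_1,b_2$ have domain $[-2,2]$. The ten points $z=\sigma(1-\varepsilon t)$ with $t\in\{-8,-6,0,6,8\}$ are then witnesses, and from left to right they give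
\[
a_{-1}\;b_1\;a_{-1}\;b_2\;a_{-1}\;\;a_{1}\;b_2\;a_{1}\;b_1\;a_{1}.
\]
Four arcs have a sequence of length at least $10$, against at most $7$ over a common domain, and each arc lies in two of the four fans.

The target $\beta_i$ has three parameters. Its leading coefficient was matched by the ratio of the vertical and horizontal magnifications, the abscissa $u_i$ of its vertex by the choice of $S_i$, and the height of its vertex by a vertical shift (the two heights agree here by symmetry; in general they depend on $i$). None of these choices depends on $\sigma$. Nor would they depend on the place if $b_i$ belonged to many fans of the same shape $(S_1,S_2)$: fans that differ by a translation and an affine function look alike under the magnification, so one vertical shift of $b_i$ corrects it at all of them. This is the reason to keep all fans of a family nearly congruent, with a shape that can be prescribed in advance.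

\section{Configurations}\label{sec:config}

The general step replaces $c$ by a \emph{small} family with $g$ fans of size $m-1$ in which every arc lies in $2^k$ fans, and replaces the model fan by a \emph{large} family with fans of size $g$ in which every arc lies in $2^{k-1}$ fans. Two copies of the small family are placed into each large fan, one on each side, and the $i$-th member of the large fan becomes the new innermost member of the $i$-th fan of both copies. A large arc then lies in $2\cdot2^{k-1}$ new fans. The number of fans obeys the recursion $F_0(m)=1$ for $m\ge1$, $F_k(1)=2^k$, and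
\begin{equation}\label{eq:F}
F_k(m)=2g\,F_{k-1}(g),\qquad g=F_k(m-1)\qquad(k\ge1,\ m\ge2).
\end{equation}
Thus $F_1(m)=2^m$, the example above is the case $(k,m)=(1,2)$, and $F_2(2)=2\cdot4\cdot F_1(4)=128$. Since $F_k(m)\ge2F_k(m-1)$ for $k\ge1$, each $F_k$ is nondecreasing.

For a polynomial $f$ of degree at most $2$ let $\|f\|$ be the largest absolute value of its coefficients. Then $|f(x)|\le\|f\|(1+|x|+x^2)$, and $\|f\|$ is unchanged under $x\mapsto-x$. For $s=(s_1>\dots>s_m>0)$ with $m\ge2$ let $D(s)=\min_{r<m}(s_r-s_{r+1})$.

\begin{definition}\label{def:config}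
Let $k\ge0$, $m\ge1$, $s=(s_1>\dots>s_m>0)$ and $\theta>0$. A \emph{configuration of type $(k,s,\theta)$} consists of a compact interval $I$, a finite family of labeled parabolic arcs whose domains lie in $I$ and cover $I$, a \emph{rank} in $\{1,\dots,m\}$ for each arc, and $F_k(m)$ \emph{fans}. Fan $j$ has a \emph{center} $p_j$, an affine function $L_j$ called its \emph{base line}, and for each $r\in\{1,\dots,m\}$ one \emph{member} $c_{j,r}$, an arc of rank $r$. Its \emph{window} is $W_j=[p_j-2s_1,p_j+2s_1]$. With $E$ the lower envelope of all arcs, we require: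
\begin{itemize}
\item[(P1)] Every arc is a member of exactly $2^k$ fans.
\item[(P2)] $\|c_{j,r}(p_j+x)-L_j(p_j+x)-\varphi_{s_r}(x)\|\le\theta$, as polynomials in $x$, for all $j,r$.
\item[(P3)] The windows are pairwise disjoint, and $W_j$ lies in the domain of every member of fan $j$.
\item[(P4)] If $m\ge2$, $x\in W_j$ and $a$ is a non-member of fan $j$ defined at $x$, then $a(x)>\min_rc_{j,r}(x)+D(s)$.
\item[(P5)] For all $j$ and all $x\in I\setminus W_j$: $E(x)<L_j(x)+\varphi_{s_m}(x-p_j)+\theta(x-p_j)^2$.
\end{itemize}
\end{definition}

Counting pairs (arc, fan containing it) with (P1) shows that the number of arcs is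
\[
n_k(m)=mF_k(m)/2^k .
\]
For $m=1$ this is $1$, so the single arc is a member of every fan and there are no non-members. Hence $E=\min_rc_{j,r}$ on $W_j$ in all cases. The polynomials of a configuration need not be distinct; Lemma~\ref{lem:witness}(ii) repairs this at the end.

Properties (P1)--(P3), with ``non-members lie above'', are what the final count needs. The two remaining features are there for the induction. The margin in (P4) serves a configuration in the role of the large family: its arcs are shifted vertically by amounts that depend on the rank, and a non-member must not drop below a fan. The margin depends on the shape $s$ alone, so it is known before the large family is built. Property (P5) serves a configuration in the role of the small family. The large arc that joins fan $i$ runs over the whole copy and must stay above the other fans. Without (P5) this can fail: if the small family consisted of two fans with disjoint sets of members over disjoint intervals, and the second were lifted far up, the parabola completing the first fan would pass below the second and hide it. (P5) says that the ideal innermost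 member of a fan, continued over all of $I$, is almost above the envelope; a parabola that is more curved will then be strictly above it.

\begin{proposition}\label{prop:exist}
For all $k\ge0$, $m\ge1$, $s_1>\dots>s_m>0$ and $\theta>0$ there is a configuration of type $(k,s,\theta)$.
\end{proposition}

We prove this in Section~\ref{sec:step}. It yields long envelope sequences as follows.

\begin{proposition}\label{prop:count}
For all $k\ge0$, $m\ge2$, $s_1>\dots>s_m>0$ and $\eta>0$ there are $n=n_k(m)$ parabolic arcs on pairwise distinct graphs, each with leading coefficient within $\eta$ of some $1/(2s_r)$, that have a witness list with $(2m-2)F_k(m)$ changes. Their envelope sequence has length at least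
\[
(2m-2)F_k(m)+1=\Bigl(2-\frac2m\Bigr)2^k\,n+1 .
\]
\end{proposition}

\begin{proof}
Take a configuration of type $(k,s,\theta)$ with $\theta\le\eta$ and
\[
2\theta(1+s_1+s_1^2)<\min_{r\ne r'}\frac{(s_r-s_{r'})^2}{2s_{r'}} .
\]
Every arc is a member of some fan, so (P2) gives the claim on leading coefficients. The point $w=p_j\pm s_r$ lies in the interior of $W_j$, hence of the domain of $c_{j,r}$. By (P2) each member of fan $j$ differs at $w$ from its model value by at most $\theta(1+s_1+s_1^2)$, so \eqref{eq:gap} gives $c_{j,r}(w)<c_{j,r'}(w)$ for $r'\ne r$, and (P4) places all non-members above $c_{j,r}(w)$. Thus $w$ is a witness for $c_{j,r}$. The windows are disjoint, and within $W_j$ the witnesses read $c_{j,1},\dots,c_{j,m},c_{j,m},\dots,c_{j,1}$, with $2m-2$ changes. Discarding nothing, the full list has at least $(2m-2)F_k(m)$ changes. Apply Lemma~\ref{lem:witness}(ii) and then (i).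
\end{proof}

\section{Construction of configurations}\label{sec:step}

We prove Proposition~\ref{prop:exist} by induction on $(k,m)$ in lexicographic order, for all $s$ and $\theta$ at once.

\subsection*{Base cases}
For $k=0$ take the model fan: $I=[-3s_1,3s_1]$, the arcs $\varphi_{s_1},\dots,\varphi_{s_m}$ over $I$ with ranks $1,\dots,m$, and one fan with center $0$ and base line $0$. There are no non-members, (P2) holds with error $0$, and (P5) holds because $E\le\varphi_{s_m}$ and $\theta x^2>0$ outside the window.

For $m=1$, $k\ge1$ take the arc $c(x)=x^2/(2s_1)$ over $I=[0,5s_1(2^k+1)]$ with centers $p_j=5s_1j$, $1\le j\le2^k$, and base lines $L_j(p_j+x)=p_jx/s_1+p_j^2/(2s_1)-s_1/2$. Then $c(p_j+x)=L_j(p_j+x)+\varphi_{s_1}(x)$ identically, which gives (P2) and (P5), and windows of radius $2s_1$ with centers $5s_1$ apart are disjoint and lie in $I$.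

From now on $k\ge1$, $m\ge2$, and $s$, $\theta$ are given. Put $s'=(s_1,\dots,s_{m-1})$ and $d=s_{m-1}-s_m$, so that $D(s)\le d$, and $D(s)\le D(s')$ if $m\ge3$.

\subsection*{The small configuration and the target parabolas}
Let $\theta'=\min\{\theta,\ d/(16s_1^2),\ d/4\}$, and let $\mathcal S$ be a configuration of type $(k,s',\theta')$, with interval $I'\subset[-T,T]$, envelope $E'$ and $g=F_k(m-1)\ge2$ fans. Fan $i$ has center $t_i$, where $t_1<\dots<t_g$, base line $L'_i(t)=h_i+v_i(t-t_i)$, members $c'_{i,r}$ and window $W'_i$ of radius $2s_1$. The ideal new innermost member of fan $i$ is the \emph{target}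
\begin{equation}\label{eq:beta}
\beta_i(t)=L'_i(t)+\varphi_{s_m}(t-t_i)=\frac{(t-u_i)^2}{2s_m}+\delta_i,
\end{equation}
where completing the square in $t-t_i$ gives
\[
u_i=t_i-s_mv_i,\qquad \delta_i=h_i+\frac{s_m}2-\frac{s_mv_i^2}2 .
\]
All targets have the same leading coefficient, so $\beta_i$ is determined by its vertex $(u_i,\delta_i)$. We need two facts: a target does not disturb $\mathcal S$ outside its own window, and the numbers $u_i$ are distinct, since they will define the shape of the large fans.

\begin{lemma}\label{lem:above}
If $t\in I'\setminus W'_i$ and $\tau=t-t_i$, then $\beta_i(t)-E'(t)>\dfrac{5d}{16s_1^2}\,\tau^2$.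
\end{lemma}

\begin{proof}
Since $|\tau|>2s_1$, we have $1\le\tau^2/(4s_ms_{m-1})$, and \eqref{eq:phi} gives
\[
\varphi_{s_m}(\tau)-\varphi_{s_{m-1}}(\tau)=\frac d2\Bigl(\frac{\tau^2}{s_ms_{m-1}}-1\Bigr)\ge\frac d2\cdot\frac34\cdot\frac{\tau^2}{s_ms_{m-1}}\ge\frac{3d}{8s_1^2}\,\tau^2 .
\]
By (P5) for $\mathcal S$, $E'(t)<L'_i(t)+\varphi_{s_{m-1}}(\tau)+\theta'\tau^2$. Subtract this from \eqref{eq:beta} and use $\theta'\le d/(16s_1^2)$.
\end{proof}

\begin{lemma}\label{lem:order}
$u_1<u_2<\dots<u_g$.
\end{lemma}

\begin{proof}
For every $i$, the value $E'(t_i)$ is the minimum of the members of fan $i$ at its center, so (P2) and $\theta'<d/2$ give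
\[
E'(t_i)\ge h_i+\frac{s_{m-1}}2-\theta'>h_i+\frac{s_m}2=\beta_i(t_i).
\]
For $i'\ne i$ we have $t_i\notin W'_{i'}$, so $\beta_{i'}(t_i)>E'(t_i)>\beta_i(t_i)$ by Lemma~\ref{lem:above}. Let $i<i'$. Then $\beta_i-\beta_{i'}$ is negative at $t_i$ and positive at $t_{i'}>t_i$. By \eqref{eq:beta} it is affine with slope $(u_{i'}-u_i)/s_m$, so $u_{i'}>u_i$.
\end{proof}

\subsection*{Constants and the large configuration}
Put
\[
U=\max_i|u_i|,\quad V=\max_i|v_i|,\quad \Delta=\max_i|\delta_i|,\quad \mu=\min_{i<g}(u_{i+1}-u_i)>0 .
\]
The large arcs will match the targets up to an error of norm $\kappa$, where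
\[
\kappa=\min\Bigl\{\frac d{16s_1^2},\frac\theta2\Bigr\}\Big/\Bigl(1+\frac1{2s_1}+\frac1{4s_1^2}\Bigr)\le\theta .
\]
For $|\tau|\ge2s_1$ we have $|\tau|\le\tau^2/(2s_1)$ and $1\le\tau^2/(4s_1^2)$, so
\begin{equation}\label{eq:kappa}
\kappa(1+|\tau|+\tau^2)\le\min\Bigl\{\frac d{16s_1^2},\frac\theta2\Bigr\}\tau^2\qquad(|\tau|\ge2s_1).
\end{equation}
The copies of $\mathcal S$ are shrunk horizontally by a factor $\varepsilon$ and vertically by $\gamma=s_m\varepsilon^2$. This ratio turns the leading coefficient $1/(2S)$ of $\varphi_S$, with $S$ near $1$, into $\varepsilon^2/(2S\gamma)=1/(2s_mS)$, which is near that of the targets. Choose $\varepsilon\in(0,1]$ so small that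
\begin{itemize}
\item[(E1)] $\varepsilon U\le\frac14$ and $\varepsilon T\le\frac14$,
\item[(E2)] $(1+s_mV)^2\,U\varepsilon/s_m\le\kappa/2$,
\item[(E3)] $s_m\varepsilon\,(2\Delta+D(s))\le\mu$,
\item[(E4)] $36\,(2U\varepsilon+2\gamma\Delta)/s_m\le\theta/4$,
\end{itemize}
and then $\theta^*>0$ so small that
\begin{itemize}
\item[(E5)] $4\theta^*/\gamma\le\kappa/2$ and $144\,\theta^*/s_m\le\theta/4$.
\end{itemize}
The order matters: the errors of the large configuration get magnified by $1/\gamma$, so $\theta^*$ is chosen after $\varepsilon$. This is why Proposition~\ref{prop:exist} is stated for every $\theta$.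

Let $S_i=1-\varepsilon u_i$. By Lemma~\ref{lem:order} and (E1), $S_1>\dots>S_g$ and $S_i\in[\frac34,\frac54]$. Let $\mathcal L$ be a configuration of type $(k-1,S,\theta^*)$ with $S=(S_1,\dots,S_g)$, interval $I^*$, envelope $E^*$, centers $P_j$, base lines $L^*_j$, windows $W^*_j$ of radius $2S_1\ge\frac32$, and members $b_{j,i}$ of rank $i$. Its margin is of order $\varepsilon$, while the shifts to come are of order $\varepsilon^2$: by (E3),
\begin{equation}\label{eq:margin}
D(S)=\varepsilon\mu\ge\gamma\,(2\Delta+D(s)).
\end{equation}

\subsection*{The new configuration}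
For each fan $j$ of $\mathcal L$ and each $\sigma\in\{-1,1\}$ we use a \emph{chart} $(j,\sigma)$ that magnifies the neighborhood of $P_j+\sigma$. It relates $x\in\mathbb R$ to $t\in\mathbb R$ by
\[
x=P_j+z,\qquad z=\sigma(1-\varepsilon t),
\]
and assigns to a function $f$ of $x$ the function of $t$
\[
\overline f(t)=\frac{f(x)-L^*_j(x)-\sigma z}\gamma .
\]
The correspondence $f\leftrightarrow\overline f$ is a bijection between parabolic arcs, and $\overline f(t)-\overline{f_1}(t)=(f(x)-f_1(x))/\gamma$. Take the following arcs.
\begin{itemize}
\item \emph{Large arcs.} For every arc $b$ of $\mathcal L$, of rank $i$ in $\mathcal L$, the arc $\tilde b=b+\gamma\delta_i$ over the same domain. Its new rank is $m$.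
\item \emph{Small arcs.} For every chart $(j,\sigma)$ and every arc $a$ of $\mathcal S$, the arc $f$ with $\overline f=a$ in this chart, that is, $f(x)=L^*_j(x)+\sigma z+\gamma a(t)$ over the set of $x$ whose $t$ lies in the domain of $a$. It keeps the rank of $a$. These arcs form the \emph{copy} $(j,\sigma)$.
\end{itemize}
For $t\in I'$, (E1) gives $\frac34\le\sigma z\le\frac54<2S_1$. So the copy $(j,\sigma)$ lies over a subinterval of $W^*_j$ on the side $\sigma$ of $P_j$, and different copies lie over disjoint intervals. Let $E$ be the envelope of all these arcs over $I^*$.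

The configuration $\mathcal C$ consists of the rescaled arcs $\hat f(X)=f(\varepsilon X)/\gamma$ over the interval $I^*/\varepsilon$, which their domains cover because those of $\mathcal L$ cover $I^*$. Its fans are the triples $(j,\sigma,i)$ with $1\le i\le g$; there are $2gF_{k-1}(g)=F_k(m)$ of them. The members of $(j,\sigma,i)$ come from the arcs $c'_{i,1},\dots,c'_{i,m-1}$ in the copy $(j,\sigma)$ and from $\tilde b_{j,i}$. With $x=\varepsilon X$ we have $X=(P_j+\sigma)/\varepsilon-\sigma t$ and $\hat f(X)=\overline f(t)+\Lambda(X)$, where $\Lambda(X)=(L^*_j(x)+\sigma z)/\gamma$ is affine. Let the center $X_0$ be the point with $t=t_i$, and let the base line be $L(X)=\Lambda(X)+L'_i(t)$. Then, with $\tau=t-t_i$,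
\[
X-X_0=-\sigma\tau,\qquad \hat f(X)-L(X)=\overline f(t)-L'_i(t).
\]
The functions $\varphi_s$ are even and $\|\cdot\|$ is invariant under $\tau\mapsto-\tau$. Therefore (P2)--(P5) for the fan $(j,\sigma,i)$ of $\mathcal C$ are equivalent to the same conditions for the functions $\overline f(t)$, with center $t_i$, base line $L'_i$ and window $W'_i$. We check them in this form. Fix a chart $(j,\sigma)$ and write $B_i=\overline{\tilde b_{j,i}}$.

\begin{lemma}\label{lem:key}
For $1\le i\le g$ we have $B_i(t)=\beta_i(t)+e_i(t)$ for all real $t$, where $e_i$, as a polynomial in $\tau=t-t_i$, has norm at most $\kappa$.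
\end{lemma}

\begin{proof}
By (P2) for $\mathcal L$, $b_{j,i}(x)=L^*_j(x)+\varphi_{S_i}(z)+\rho(z)$ with $\|\rho\|\le\theta^*$. Since $\sigma z-S_i=-\varepsilon(t-u_i)$, \eqref{eq:phi} gives $\varphi_{S_i}(z)-\sigma z=\varepsilon^2(t-u_i)^2/(2S_i)$. Dividing by $\gamma=s_m\varepsilon^2$ and comparing with \eqref{eq:beta},
\[
B_i(t)=\frac{(t-u_i)^2}{2s_mS_i}+\delta_i+\frac{\rho(z)}\gamma,\qquad
e_i(t)=\frac{(t-u_i)^2}{2s_m}\Bigl(\frac1{S_i}-1\Bigr)+\frac{\rho(z)}\gamma .
\]
In the first term of $e_i$, $|1/S_i-1|=\varepsilon|u_i|/S_i\le2U\varepsilon$, and $(t-u_i)^2=\tau^2+2s_mv_i\tau+s_m^2v_i^2$ has norm at most $(1+s_mV)^2$. So this term has norm at most $(1+s_mV)^2U\varepsilon/s_m\le\kappa/2$ by (E2). In the second term, $z=\sigma(w-\varepsilon\tau)$ with $w=1-\varepsilon t_i$ and $|w|\le\frac54$. The coefficients of $1,\tau,\tau^2$ in $\rho(z)$ are bounded by $\theta^*(1+\frac54+\frac{25}{16})$, $\theta^*\varepsilon(1+\frac52)$ and $\theta^*\varepsilon^2$, all at most $4\theta^*$. So this term has norm at most $4\theta^*/\gamma\le\kappa/2$ by (E5).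
\end{proof}

The lemma holds in every chart with the same shift $\gamma\delta_i$, so each large arc is close to its target at all $2^k$ places where it is needed.

\subsection*{Verification}
\emph{(P1).} Let $b$ be an arc of $\mathcal L$ of rank $i$. Then $\tilde b$ is a member of $(j,\sigma,i')$ exactly when $i'=i$ and $b$ is a member of fan $j$ of $\mathcal L$. There are $2^{k-1}$ such $j$ and two signs. The copy of an arc $a$ of $\mathcal S$ in the chart $(j,\sigma)$ is a member of $(j,\sigma,i)$ for the $2^k$ fans $i$ of $\mathcal S$ that contain $a$, and of no other fan.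

\emph{(P2).} For $r<m$ the member of rank $r$ appears in the chart as $c'_{i,r}$, and (P2) for $\mathcal S$ gives an error of norm at most $\theta'\le\theta$. For $r=m$, Lemma~\ref{lem:key} and \eqref{eq:beta} give $B_i-L'_i-\varphi_{s_m}(\tau)=e_i$, of norm at most $\kappa\le\theta$.

\emph{(P3).} Windows within one copy are disjoint and lie in the domains of their small members by (P3) for $\mathcal S$. Different copies lie over disjoint intervals. The copy $(j,\sigma)$ lies over a subset of $W^*_j$, which is contained in the domain of $b_{j,i}$.

\emph{(P4).} Let $t\in W'_i$, let $M(t)$ be the minimum of the members of $(j,\sigma,i)$ in the chart, and let $f$ be a non-member defined at the corresponding $x$. The minimum of the small members is $E'(t)$, so $M(t)\le E'(t)$. Small arcs of other copies are not defined at $x$, which leaves three cases.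

(a) \emph{$f$ is a small arc of the copy $(j,\sigma)$.} If $m=2$, then $\mathcal S$ has no non-members and the case does not occur. If $m\ge3$, (P4) for $\mathcal S$ gives $\overline f(t)>E'(t)+D(s')\ge M(t)+D(s)$.

(b) \emph{$f=\tilde b_{j,i'}$ with $i'\ne i$.} Now $t\in I'\setminus W'_{i'}$. With $\tau'=t-t_{i'}$, $|\tau'|>2s_1$, Lemmas~\ref{lem:above} and~\ref{lem:key} and \eqref{eq:kappa} give
\[
B_{i'}(t)-E'(t)>\Bigl(\frac5{16}-\frac1{16}\Bigr)\frac{d\,\tau'^2}{s_1^2}>d\ge D(s).
\]

(c) \emph{$f=\tilde b$ with $b$ a non-member of fan $j$ of $\mathcal L$.} Since $x\in W^*_j$ and $g\ge2$, (P4) for $\mathcal L$ gives $b(x)>\min_rb_{j,r}(x)+D(S)$. All shifts have absolute value at most $\gamma\Delta$, so by \eqref{eq:margin}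
\[
\tilde b(x)>\min_r\tilde b_{j,r}(x)+D(S)-2\gamma\Delta\ge\min_r\tilde b_{j,r}(x)+\gamma D(s),
\]
that is, $\overline f(t)>\min_rB_r(t)+D(s)$. Finally $\min_rB_r(t)\ge M(t)$, because $B_i$ is a member and $B_{i'}(t)>E'(t)\ge M(t)$ for $i'\ne i$ by (b).

\emph{(P5).} Let $x\in I^*$ correspond to $t\notin W'_i$, so $|\tau|>2s_1$; here $t$ need not lie in $I'$. We must show $\overline E(t)<\beta_i(t)+\theta\tau^2$. Lemma~\ref{lem:key} and \eqref{eq:kappa} give $B_i(t)\le\beta_i(t)+\frac\theta2\tau^2$, so it suffices to prove
\begin{equation}\label{eq:P5}
\overline E(t)-B_i(t)<\tfrac\theta2\tau^2 .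
\end{equation}
If $x$ lies in the domain of $b_{j,i}$, the left side is at most $0$. Otherwise the arc $b_{j,i}$ gives no bound on $E(x)$, and we use (P5) for $\mathcal L$. This is possible because $x\notin W^*_j$ by (P3), so $|z|>2S_1\ge\frac32$. Some arc of $\mathcal L$ attains $E^*(x)$, and its shift is at most $\gamma\Delta$, so
\[
E(x)\le E^*(x)+\gamma\Delta<L^*_j(x)+\varphi_{S_g}(z)+\theta^*z^2+\gamma\Delta .
\]
On the other hand, the polynomial $\tilde b_{j,i}$ satisfies $\tilde b_{j,i}(x)\ge L^*_j(x)+\varphi_{S_i}(z)-\theta^*(1+|z|+z^2)-\gamma\Delta$. By \eqref{eq:phi}, $S_i-S_g\in[0,2U\varepsilon]$ and $S_iS_g\ge\frac9{16}$,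
\[
\varphi_{S_g}(z)-\varphi_{S_i}(z)\le\frac{(S_i-S_g)z^2}{2S_iS_g}\le2U\varepsilon z^2 .
\]
Using $|z|>1$ to bound $1$ and $|z|$ by $z^2$, we obtain $E(x)-\tilde b_{j,i}(x)<(2U\varepsilon+2\gamma\Delta+4\theta^*)z^2$. It remains to compare $z$ with $\tau$. The center $t_i$ corresponds to $z_0=\sigma(1-\varepsilon t_i)$ with $|z_0|\le\frac54\le\frac56|z|$, so $\varepsilon|\tau|=|z-z_0|\ge|z|/6$ and $z^2\le36\varepsilon^2\tau^2$. Dividing by $\gamma=s_m\varepsilon^2$,
\[
\overline E(t)-B_i(t)<\frac{36}{s_m}\,(2U\varepsilon+2\gamma\Delta+4\theta^*)\,\tau^2\le\frac\theta2\tau^2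
\]
by (E4) and (E5). This proves \eqref{eq:P5}, and with it Proposition~\ref{prop:exist}. \hfill$\square$

\section{The number of arcs and the main theorem}\label{sec:growth}

For $m=2$, Proposition~\ref{prop:count} gives $N_k=n_k(2)=2F_k(2)/2^k$ arcs with $2F_k(2)=2^kN_k$ changes. This is of order $N_k2^{\alpha(N_k)}$ as soon as $\alpha(N_k)\le k+O(1)$, so we need an upper bound on $F_k$ in terms of the functions inverse to the $\alpha_j$. On nonnegative integers let $A_1(x)=2x$, and for $j\ge2$ let $A_j(0)=1$ and $A_j(x)=A_{j-1}(A_j(x-1))$.

\begin{lemma}\label{lem:A}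
\begin{itemize}
\item[(a)] Every $A_j$ is strictly increasing, $A_2(x)=2^x$, and $A_j(x)\ge2^x$ for $j\ge2$.
\item[(b)] $A_j(y)^2\le A_j(2y)$ for $j\ge2$ and $y\ge2$.
\item[(c)] $A_{j+1}(3)=A_j(4)$ and $A_j(3)\ge j+5$ for $j\ge1$.
\item[(d)] For integers $j,n\ge1$ and $x\ge0$: $\alpha_j(n)\le x$ if and only if $n\le A_j(x)$. Hence $\alpha(n)=\min\{j:n\le A_j(3)\}$, and $\alpha$ is nondecreasing.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The recursion $A_2(x)=2A_2(x-1)$ gives $A_2(x)=2^x\ge x+1$. Let $j\ge3$ and suppose $A_{j-1}(x)\ge x+1$ for all $x$. Then $A_j(x)\ge A_j(x-1)+1$, so $A_j$ is strictly increasing and $A_j(x)\ge x+1$. For $x\ge1$ it follows that $A_j(x)=A_{j-1}(A_j(x-1))\ge A_{j-1}(x)$, and induction on $j$ gives $A_j(x)\ge2^x$.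

(b) For $j=2$ equality holds. For $j\ge3$ put $w=A_j(y)\ge4$. Then $w^2\le2^w\le A_{j-1}(w)=A_j(y+1)\le A_j(2y)$.

(c) We have $A_j(1)=A_{j-1}(1)=\dots=A_1(1)=2$ and $A_j(2)=A_{j-1}(2)=\dots=A_1(2)=4$. So $A_{j+1}(3)=A_j(A_{j+1}(2))=A_j(4)>A_j(3)$, and $A_1(3)=6$.

(d) First, $1\le\alpha_j(n)<n$ for $n\ge2$, so the recursion defining $\alpha_j$ terminates: this is clear for $j=1$, and for $j\ge2$ induction on $n$ gives $\alpha_j(n)=1+\alpha_j(\alpha_{j-1}(n))\le\alpha_{j-1}(n)<n$. For $j=1$ the equivalence reads $\lceil n/2\rceil\le x\iff n\le2x$. Let $j\ge2$. For $n=1$ both sides hold, and for $n\ge2$, $x=0$ both fail. For $n\ge2$, $x\ge1$, induction on $x$ and then on $j$ gives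
\[
\alpha_j(n)\le x\iff\alpha_j(\alpha_{j-1}(n))\le x-1\iff\alpha_{j-1}(n)\le A_j(x-1)\iff n\le A_j(x).
\]
\end{proof}

For instance $A_1(3)=6$, $A_2(3)=8$, $A_3(3)=A_2(4)=16$ and $A_4(3)=A_3(4)=A_2(16)=2^{16}$. The recursion \eqref{eq:F} has the same form as that of $A_{k+1}$, apart from the factor $2g$ and a shift in the argument; two steps of $A_{k+1}$ absorb one step of $F_k$.

\begin{lemma}\label{lem:F}
$F_k(m)\le A_{k+1}(k+2m-1)$ for all $k,m\ge1$. Consequently $\alpha(N_k)\le k+3$ for $k\ge1$.
\end{lemma}

\begin{proof}
We use induction on $(k,m)$ in lexicographic order. For $k=1$ the claim is $2^m\le2^{2m}$. For $m=1$ it follows from $2^k\le2^{k+1}\le A_{k+1}(k+1)$. Let $k,m\ge2$, $g=F_k(m-1)$, $z=A_{k+1}(k+2m-3)$ and $y=2g+k-2\ge2$. By induction $g\le z$ and $F_{k-1}(g)\le A_k(y)$. Also $2g\le y<2^y\le A_k(y)$, so $F_k(m)\le A_k(y)^2\le A_k(2y)$ by Lemma~\ref{lem:A}(b). Since $z\ge2^{k+1}\ge\max\{8,2k-4\}$, we get $2y=4g+2k-4\le5z\le2^z\le A_k(z)$. Hence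
\[
F_k(m)\le A_k(A_k(z))=A_k(A_{k+1}(k+2m-2))=A_{k+1}(k+2m-1).
\]
For the second claim, $k+3\le A_{k+2}(3)$ by Lemma~\ref{lem:A}(c), so
\[
N_k\le F_k(2)\le A_{k+1}(k+3)\le A_{k+1}(A_{k+2}(3))=A_{k+2}(4)=A_{k+3}(3),
\]
and Lemma~\ref{lem:A}(d) applies.
\end{proof}

The numbers $N_k$ are very sparse, but $\alpha$ is nearly constant between them, so disjoint translates fill the gaps. We state the result in the form needed in Section~\ref{sec:var}; with Lemma~\ref{lem:witness}(i) it proves Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:main}
Let $n\ge64$, $s_1>s_2>0$ and $\eta>0$. There are $n$ parabolic arcs on pairwise distinct graphs, each with leading coefficient within $\eta$ of $1/(2s_1)$ or $1/(2s_2)$, that have a witness list with at least $\frac1{32}\,n\,2^{\alpha(n)}$ changes.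
\end{proposition}

\begin{proof}
We have $N_2=2\cdot128/4=64\le n$. By \eqref{eq:F}, $N_k=4F_{k-1}(2^k)\ge4F_{k-1}(1)=2^{k+1}$, so $N_k\to\infty$. Let $k\ge2$ be maximal with $N_k\le n$; then $n<N_{k+1}$, and $\alpha(n)\le\alpha(N_{k+1})\le k+4$ by Lemmas~\ref{lem:A}(d) and~\ref{lem:F}. Put $q=\lfloor n/N_k\rfloor\ge1$, so that $n<(q+1)N_k\le2qN_k$. Place $q$ horizontal translates of the arcs of Proposition~\ref{prop:count} with $m=2$ over pairwise disjoint closed intervals, and $n-qN_k$ further arcs with leading coefficient $1/(2s_1)$ over an interval disjoint from these. All witnesses of the translates remain witnesses, and together they have at least $q\,2^kN_k>2^{k-1}n\ge2^{\alpha(n)-5}n$ changes. Translations and the constants from Lemma~\ref{lem:witness}(ii), which make all $n$ polynomials distinct, do not alter leading coefficients.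
\end{proof}

\section{Leading coefficients and circular arcs}\label{sec:var}

\begin{proof}[Proof of Theorem~\ref{thm:curv}(i)]
Choose $C$ with $a_1+C>0$ and apply Proposition~\ref{prop:main} with $s_r=1/(2(a_r+C))$; then $s_1>s_2>0$ because $a_1<a_2$. Subtract $Cx^2$ from all arcs. This changes no difference of two arcs, so the polynomials stay distinct and the witnesses persist.
\end{proof}

The tolerance $\eta$ hides many distinct coefficients: in Lemma~\ref{lem:key} the large arc of rank $i$ has leading coefficient close to $1/(2s_mS_i)$, and the $S_i$ are distinct. Part (ii) shows that some such spread cannot be avoided.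

\begin{proof}[Proof of Theorem~\ref{thm:curv}(ii)]
Sort the arcs into at most $K$ classes by leading coefficient, of sizes $n_1,n_2,\dots$. Two distinct polynomials in one class differ by an affine function, so they meet at most once, and by Lemma~\ref{lem:upper} the envelope sequence of class $i$ alone has at most $\lambda_3(n_i)$ terms. Each term comes from a maximal run of consecutive cells of the class with the same minimum $a$. The domain of $a$ is an interval, so there is no gap between these cells, and their closures form one closed interval contained in the domain of $a$. Call it a \emph{run interval}. Concatenating sequences of order $3$ over disjoint alphabets gives a sequence of order $3$, so $\sum_i\lambda_3(n_i)\le\lambda_3(n)$, and all run intervals of all classes have at most $2\lambda_3(n)$ endpoints. These endpoints are breakpoints of the whole family, so every cell of the whole family lies in one of the fewer than $2\lambda_3(n)$ open intervals $J$ between consecutive endpoints.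

Fix such a $J$. For each class, either $J$ lies in one run interval, whose arc is defined on the closure of $J$, or no arc of the class is defined in $J$. At a point of $J$ that is not a breakpoint, the overall minimum is the minimum of its class, hence one of these at most $K$ arcs. So over $J$ the envelope sequence is that of at most $K$ distinct parabolas with a common domain, which has at most $2K-1$ terms by Lemma~\ref{lem:upper} and \eqref{eq:lambda2}. The total length is at most $2(2K-1)\lambda_3(n)=O(K\,n\,\alpha(n))$ by \eqref{eq:known}. If the length is $\Omega(n\,2^{\alpha(n)})$, dividing by $n\,\alpha(n)$ gives $K=\Omega(2^{\alpha(n)}/\alpha(n))$.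
\end{proof}

Near its lowest point a circle of radius $R$, magnified by $1/\delta$ horizontally and by $1/\delta^2$ vertically, approaches a parabola with leading coefficient $1/(2R)$. Since witnesses are strict inequalities, the construction transfers to circles.

\begin{proof}[Proof of Theorem~\ref{thm:circ}]
Apply Proposition~\ref{prop:main} with $1+\eta>s_1>s_2>1$ and a tolerance so small that every leading coefficient $a$ satisfies $1/(2a)\in(1,1+\eta)$. Let $\delta>0$. Replace the arc $f(x)=ax^2+bx+c$ over $[x_1,x_2]$ by the part over $[\delta x_1,\delta x_2]$ of the lower half of the circle with radius $R=1/(2a)$ and center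
\[
\Bigl(-\frac{\delta b}{2a},\ R+\delta^2\Bigl(c-\frac{b^2}{4a}\Bigr)\Bigr).
\]
With $w=x+b/(2a)$, this is defined as soon as $\delta|w|<R$ on $[x_1,x_2]$. The radius determines $a$, and the center then determines $b$ and $c$, so the $n$ circles are distinct and any two arcs meet at most twice. The height of the new arc at abscissa $\delta x$, divided by $\delta^2$, is
\[
c-\frac{b^2}{4a}+\frac{R-\sqrt{R^2-\delta^2w^2}}{\delta^2}
=c-\frac{b^2}{4a}+\frac{w^2}{R+\sqrt{R^2-\delta^2w^2}},
\]
which tends to $c-b^2/(4a)+aw^2=f(x)$ as $\delta\to0$. A new arc is defined at $\delta x$ exactly when the old one is defined at $x$. So for small $\delta$ the finitely many strict inequalities at the witnesses $w_i$ hold for the circular arcs at the points $\delta w_i$, and Lemma~\ref{lem:witness}(i) gives the bound.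
\end{proof}

\begin{thebibliography}{1}
\bibitem{notes}
\emph{Geometry: Combinatorics \& Algorithms Lecture Notes HS 2024},
\texttt{https://ti.inf.ethz.ch/ew/courses/Geo24/lecture/gca24-full.pdf}.
\end{thebibliography}
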